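# Additivities of analytic P-ideals strictly between $\operatorname{add}(\mathcal N)$ and $\mathfrak b$

## 1. Domination and localization: two ideals whose additivity is easy

An **ideal** on $\omega$ is, throughout, a proper ideal of subsets of $\omega$ that contains all finite sets. We freely replace $\omega$ by another countable set. An ideal is **analytic** if it is an analytic subset of $2^\omega\cong\mathcal P(\omega)$; all ideals defined below are Borel, hence analytic. As usual $A\subseteq^*B$ means that $A\setminus B$ is finite. An ideal $\mathcal I$ is a **P-ideal** if for every countable $\{A_n:n\in\omega\}\subseteq\mathcal I$ there is $A\in\mathcal I$ with $A_n\subseteq^*A$ for all $n$. The **additivity** of $\mathcal I$ asks how far this can be pushed: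
$$\operatorname{add}^*(\mathcal I)=\min\{|\mathcal A|:\mathcal A\subseteq\mathcal I\text{ and no }B\in\mathcal I\text{ satisfies }A\subseteq^*B\text{ for all }A\in\mathcal A\}.$$
This makes sense unless a single $X\in\mathcal I$ bounds all of $\mathcal I$, that is, $\mathcal I=\{A:A\subseteq^*X\}$. So we consider only ideals that are not countably generated, which for a P-ideal means exactly that $\mathcal I$ is not of the form $\{A:A\subseteq^*X\}$.

We write $\forall^\infty n$ for "for all but finitely many $n$", and $f\le^*g$ for $\forall^\infty n\;f(n)\le g(n)$. The **bounding number** $\mathfrak b$ is the least size of a subset of $\omega^\omega$ with no $\le^*$-upper bound. A **slalom** is a sequence $S\in([\omega]^{<\omega})^\omega$ of finite sets. For $x\in\omega^\omega$ we write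
$$x\in^*S\iff\forall^\infty n\ x(n)\in S(n),$$
and $x\notin^*S$ for the negation. The cardinal $\operatorname{add}(\mathcal N)$ is the additivity of the ideal of Lebesgue null sets; we only meet it through *Bartoszyński's theorem* (Bartoszyński 1984; see Bartoszyński–Judah, *Set Theory*, §2.3): for any $h:\omega\to\omega\setminus\{0\}$ with $h(n)\to\infty$, $\operatorname{add}(\mathcal N)$ is the least size of an $F\subseteq\omega^\omega$ such that no slalom $S$ with $|S(n)|\le h(n)$ for all $n$ satisfies $f\in^*S$ for all $f\in F$. We also use $\aleph_1\le\operatorname{add}(\mathcal N)\le\mathfrak b$.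

**Example 1 (domination).** Let $\emptyset\times\mathrm{Fin}$ be the ideal of all $A\subseteq\omega\times\omega$ whose vertical sections $\{k:(n,k)\in A\}$ are all finite. For $f\in\omega^\omega$ put $A_f=\{(n,k):k\le f(n)\}$. Every member of the ideal is contained in some $A_f$, and $A_f\subseteq^*A_g$ if and only if $f\le^*g$: the section of $A_f\setminus A_g$ at $n$ is finite, and it is nonempty exactly when $f(n)>g(n)$. So a family of sets is bounded in the ideal exactly when the corresponding functions are bounded in $(\omega^\omega,\le^*)$, and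
$$\operatorname{add}^*(\emptyset\times\mathrm{Fin})=\mathfrak b .$$
The ideal is a P-ideal because $\mathfrak b>\omega$, it is $F_{\sigma\delta}$, and it is not of the form $\{A:A\subseteq^*X\}$, since $A_{f+1}\not\subseteq^*A_f$.

**Example 2 (localization).** Let $\mathcal W=\{A\subseteq\omega\times\omega:\sum_{(n,k)\in A}2^{-n}<\infty\}$. This is an $F_\sigma$ ideal. It is a P-ideal: given $A_j\in\mathcal W$, remove a finite $F_j\subseteq A_j$ so that $A_j\setminus F_j$ has weight at most $2^{-j}$, and take $\bigcup_j(A_j\setminus F_j)$. Every $X\in\mathcal W$ has finite sections, so there is $g$ with $(n,g(n))\notin X$ for all $n$. The graph of $g$ has weight $\sum_n2^{-n}=2$, so it lies in $\mathcal W$, but it is not $\subseteq^*X$. So $\mathcal W$ is not countably generated.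

Now let $F\subseteq\omega^\omega$ with $|F|<\operatorname{add}^*(\mathcal W)$. The graphs of the $f\in F$ have a common bound $B\in\mathcal W$. Put $S(n)=\{k:(n,k)\in B\}$. Since $|S(n)|2^{-n}\to0$, we have $|S(n)|\le2^n$ for all $n\ge n_0$, say; reset $S(n)=\emptyset$ for $n<n_0$. Then $f\in^*S$ for all $f\in F$. By Bartoszyński's theorem with $h(n)=2^n$, this shows $\operatorname{add}^*(\mathcal W)\le\operatorname{add}(\mathcal N)$. The reverse inequality is true for all the ideals that we consider and is proved in Section 2, so $\operatorname{add}^*(\mathcal W)=\operatorname{add}(\mathcal N)$.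

What changes for a general analytic P-ideal? In Example 1, finding a bound is dominating functions; in Example 2, it contains the localization of arbitrary functions. According to the article "Combinatorics of Filters and Ideals", only three distinct additivities of Borel (analytic) ideals are known: $\omega$, $\operatorname{add}(\mathcal N)$ and $\mathfrak b$. Here "distinct" means distinct as cardinal invariants: the values can be made different in some model of ZFC. Ideals that are not P-ideals have additivity $\omega$, since some countable family is unbounded and finite families are bounded. Question 6.21 of that article asks: is the additivity of every analytic P-ideal equal to either $\operatorname{add}(\mathcal N)$ or $\mathfrak b$? Precisely, an analytic definition is interpreted in every model of ZFC, and we ask whether ZFC proves that $\operatorname{add}^*(\mathcal I)\in\{\operatorname{add}(\mathcal N),\mathfrak b\}$ for every analytic P-ideal $\mathcal I$ that is not countably generated. Assuming, as always, that ZFC is consistent, the answer is no.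

**Theorem A.** There is an $F_{\sigma\delta}$ P-ideal $\mathcal I$ with an explicit recursive definition, tall and not countably generated, such that every model of ZFC + GCH has a ccc forcing extension satisfying
$$\operatorname{add}(\mathcal N)=\aleph_1<\operatorname{add}^*(\mathcal I)=\aleph_2<\mathfrak b=\mathfrak c=\aleph_3 .$$
So ZFC does not prove the statement in Question 6.21.

**Theorem B.** There are $F_{\sigma\delta}$ P-ideals $\mathcal I_x$ $(x\in2^\omega)$, not countably generated and uniformly defined from $x$, such that the following holds. Let $\lambda=\lambda^{<\lambda}$ be regular uncountable, $\mu\le\lambda$ regular uncountable, $K\subseteq2^\omega$, and for $x\in K$ let $\kappa_x$ be any regular cardinal with $\mu\le\kappa_x\le\lambda$. Then some ccc poset forces $\operatorname{add}(\mathcal N)=\mu$, $\mathfrak b=\mathfrak c=\lambda$ and $\operatorname{add}^*(\mathcal I_x)=\kappa_x$ for all $x\in K$.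

**Theorem C (ZFC).** $\operatorname{add}(\mathcal N)\le\operatorname{add}^*(\mathcal I)\le\mathfrak b$ for every analytic P-ideal $\mathcal I$ that is not countably generated.

(An ideal is *tall* if every infinite set contains an infinite member of the ideal.) Theorem C says where to look; Theorem B says that the whole interval is realized.

## 2. Every additivity lies between $\operatorname{add}(\mathcal N)$ and $\mathfrak b$

We prove Theorem C. A **submeasure** is a map $\varphi:\mathcal P(\omega)\to[0,\infty]$ that is monotone and subadditive, with $\varphi(\emptyset)=0$ and $\varphi(\{n\})<\infty$. It is **lower semicontinuous** if $\varphi(A)=\lim_n\varphi(A\cap n)$ for all $A$; here $n=\{0,\dots,n-1\}$. Then $\varphi$ is countably subadditive, because $\bigcup_kA_k\cap n$ is covered by finitely many of the $A_k$. By Solecki's theorem (*Analytic ideals and their applications*, APAL 1999), every analytic P-ideal has the form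
$$\mathcal I=\operatorname{Exh}(\varphi)=\{A:\lim_m\varphi(A\setminus m)=0\}$$
with $\varphi$ a lower semicontinuous submeasure. For $\mathcal W$ of Example 2 one can take $\varphi(A)=\sum_{(n,k)\in A}2^{-n}$, after enumerating $\omega\times\omega$ by $\omega$: a set has finite weight exactly when its tails have weight tending to $0$.

**Step 1: $\operatorname{add}(\mathcal N)\le\operatorname{add}^*(\mathcal I)$.** The purpose is to bound a family of fewer than $\operatorname{add}(\mathcal N)$ sets by localizing their restrictions to intervals. Let $\mathcal A\subseteq\mathcal I$ with $|\mathcal A|<\operatorname{add}(\mathcal N)\le\mathfrak b$. Put $f_A(j)=\min\{m:\varphi(A\setminus m)\le4^{-j}\}$, and let $f$ be strictly increasing with $f_A\le^*f$ for all $A\in\mathcal A$. Code finite sets by integers. By Bartoszyński's theorem with $h(j)=j+1$, applied to the functions $j\mapsto A\cap[f(j),f(j+1))$, there are $S(j)$ with $|S(j)|\le j+1$ such that for each $A\in\mathcal A$ we have $A\cap[f(j),f(j+1))\in S(j)$ for almost all $j$. Discard from $S(j)$ everything that is not a subset of $[f(j),f(j+1))$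 of $\varphi$-value at most $4^{-j}$. Let $B=\bigcup_j\bigcup S(j)$. By countable subadditivity
$$\varphi(B\setminus f(j))\le\sum_{k\ge j}(k+1)4^{-k}\longrightarrow0,$$
so $B\in\mathcal I$. If $A\in\mathcal A$, then for almost all $j$ we have $f_A(j)\le f(j)$, so $\varphi(A\cap[f(j),f(j+1)))\le4^{-j}$ and this set was not discarded. So $A\cap[f(j),f(j+1))\subseteq B$ for almost all $j$, that is, $A\subseteq^*B$.

**Step 2: small pieces of controlled size exist arbitrarily far out.** This is the only place where we use that $\mathcal I$ is not countably generated. Claim: for every $\delta>0$ there is $\delta'\in(0,\delta]$ such that for all $m$ some finite $a\subseteq\omega\setminus m$ has $\delta'\le\varphi(a)\le\delta$.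

Suppose the claim fails for $\delta$, and let $U=\{n:\varphi(\{n\})\le\delta/2\}$. Let $\delta'\in(0,\delta/2]$, and take $m$ such that no finite $a\subseteq\omega\setminus m$ has $\varphi(a)\in[\delta',\delta]$. Build a finite subset of $U\setminus m$ from $\emptyset$ by adding one point at a time. If the current set $a$ has $\varphi(a)<\delta'$, then adding a point $n$ gives $\varphi(a\cup\{n\})<\delta'+\delta/2\le\delta$, and since the values in $[\delta',\delta]$ are excluded, $\varphi(a\cup\{n\})<\delta'$. So $\varphi<\delta'$ on all finite subsets of $U\setminus m$, and by lower semicontinuity $\varphi(U\setminus m)\le\delta'$. As $\delta'$ was arbitrary, $U\in\mathcal I$. On the other hand, if $A\in\mathcal I$, then $\varphi(\{n\})\le\varphi(A\setminus n)\to0$ for $n\in A$, $n\to\infty$, so $A\subseteq^*U$. Hence $\mathcal I=\{A:A\subseteq^*U\}$, a contradiction.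

**Step 3: $\operatorname{add}^*(\mathcal I)\le\mathfrak b$.** We code functions into members of $\mathcal I$ so that bounds decode to dominating functions. Let $\delta'_j$ be given by Step 2 for $\delta=2^{-j}$. For strictly increasing $f$ choose finite $a_j\subseteq\omega\setminus f(j)$ with $\delta'_j\le\varphi(a_j)\le2^{-j}$, and put $A_f=\bigcup_ja_j$. If $m$ exceeds all elements of $a_0,\dots,a_{j-1}$, then $\varphi(A_f\setminus m)\le\sum_{k\ge j}2^{-k}=2^{1-j}$; so $A_f\in\mathcal I$. For $B\in\mathcal I$ let $g_B(j)=\min\{m:\varphi(B\setminus m)<\delta'_j\}$. Suppose $A_f\setminus N\subseteq B$. If $f(j)\ge N$, which holds for almost all $j$, then $a_j\subseteq B\setminus f(j)$, so $\varphi(B\setminus f(j))\ge\delta'_j$ and therefore $f(j)<g_B(j)$. Thus $A_f\subseteq^*B$ implies $f\le^*g_B$. Take an unbounded family of $\mathfrak b$ strictly increasing functions. The corresponding family $\{A_f\}$ has size at most $\mathfrak b$ and no bound in $\mathcal I$. $\blacksquare$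

## 3. Graphs of bounded functions: the ideals $\mathcal I_M$

The upper bound $\operatorname{add}^*(\mathcal W)\le\operatorname{add}(\mathcal N)$ used the graphs of *all* functions in $\omega^\omega$. If the columns of $\omega\times\omega$ are replaced by finite columns of size $a_n$, a bound in the ideal only localizes functions in $\prod_na_n$, and the argument of Example 2 no longer applies. The widths that are allowed should leave room, so we take them small compared to every power $a_n^{\varepsilon}$.

**Definition.** Let $M=\langle M_n\rangle$ be a nondecreasing sequence of integers, $M_n\ge2$, $M_n\to\infty$. Put $a_n=M_n^{\,n+1}$, $I_n=\{n\}\times a_n$ with $a_n=\{0,\dots,a_n-1\}$, $D=\bigcup_nI_n$ (identified with $\omega$), and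
$$\mathcal I_M=\{A\subseteq D:\ \forall\varepsilon>0\ \forall^\infty n\ |A\cap I_n|\le M_n^{\varepsilon n}\}.$$

For example, a set with $|A\cap I_n|=M_n^{\lfloor\sqrt n\rfloor}$ for all $n$ is in $\mathcal I_M$, since $\lfloor\sqrt n\rfloor\le\varepsilon n$ for large $n$. A set with $|A\cap I_n|=M_n^{\lfloor n/2\rfloor}$ for all $n$ is not: take $\varepsilon=1/3$ and even $n\ge 2$.

**Lemma 1.** $\mathcal I_M$ is a tall $F_{\sigma\delta}$ P-ideal, not countably generated.

*Proof.* Closure under subsets and finite sets are clear. Closure under unions: $2M_n^{\varepsilon n/2}\le M_n^{\varepsilon n}$ for large $n$. Properness: $|D\cap I_n|=a_n>M_n^n$, so $\varepsilon=1$ fails for $D$. For fixed $\varepsilon$ and $N$ the condition "$|A\cap I_n|\le M_n^{\varepsilon n}$ for all $n\ge N$" is closed, and it suffices to consider rational $\varepsilon$; so the definition is $F_{\sigma\delta}$. Tallness: the $I_n$ are finite, so every infinite $X\subseteq D$ contains an infinite set meeting each $I_n$ in at most one point, and such a set is in $\mathcal I_M$.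

P-ideal: let $A_0\subseteq A_1\subseteq\cdots$ be in $\mathcal I_M$ (replace $A_j$ by $A_0\cup\dots\cup A_j$ if necessary). Choose $N_0<N_1<\cdots$ with $|A_j\cap I_n|\le M_n^{n/(j+1)}$ for all $n\ge N_j$, and put $A=\bigcup_j\bigcup_{N_j\le n<N_{j+1}}(A_j\cap I_n)$. If $1/(j+1)\le\varepsilon$, then $|A\cap I_n|\le M_n^{\varepsilon n}$ for all $n\ge N_j$; so $A\in\mathcal I_M$. And $A_i\cap I_n\subseteq A$ for $n\ge N_i$, so $A_i\subseteq^*A$.

If $\mathcal I_M=\{A:A\subseteq^*X\}$, then $X\in\mathcal I_M$, so for large $n$ we can pick $g(n)\in I_n\setminus X$. The set of these $g(n)$ is in $\mathcal I_M$ but not $\subseteq^*X$, a contradiction. $\square$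

The quantifier "for all $\varepsilon$" is awkward for forcing. The next lemma replaces it by one function, at the cost of assuming that the family is smaller than $\mathfrak b$, which Theorem C makes harmless.

**Definition.** Let $h\in\omega^\omega$ with $h(n)/(n+1)\to0$. A set $A\subseteq D$ **has rate $h$** if $\forall^\infty n\ |A\cap I_n|\le M_n^{h(n)}$.

For instance, the graph of a function in $\prod_na_n$ has rate $h=0$, and our set with $M_n^{\lfloor\sqrt n\rfloor}$ points in each $I_n$ has rate $\lfloor\sqrt n\rfloor$.

**Lemma 2.** If $\mathcal A\subseteq\mathcal I_M$ and $|\mathcal A|<\mathfrak b$, there is $h\in\omega^\omega$ with $h(n)/(n+1)\to0$ such that all $A\in\mathcal A$ have rate $h$.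

*Proof.* Let $f_A(j)$ be the least $N$ with $|A\cap I_n|\le M_n^{n/(j+1)}$ for all $n\ge N$. Let $f$ be strictly increasing with $f_A\le^*f$ for all $A\in\mathcal A$. Put $h(n)=\lceil n/(j+1)\rceil$ for $f(j)\le n<f(j+1)$, and $h(n)=n+1$ for $n<f(0)$. For $n\in[f(j),f(j+1))$ we have $h(n)/(n+1)\le1/(j+1)+1/(n+1)$, so $h(n)/(n+1)\to0$. If $f_A(j)\le f(j)$ for all $j\ge j_0$, then for $n\ge f(j_0)$, say $n\in[f(j),f(j+1))$ with $j\ge j_0$, we get $|A\cap I_n|\le M_n^{n/(j+1)}\le M_n^{h(n)}$. $\square$

Upper bounds for $\operatorname{add}^*(\mathcal I_M)$ come, as in Example 2, from functions that cannot be localized. We need families of widths that can absorb multiplicative factors, so we index widths by $i\in\omega$.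

**Definition.** For a sequence $\bar H=\langle H_i:i\in\omega\rangle$ of functions $\omega\to\omega$ put
$$\mathcal S_i(\bar H)=\{S\text{ slalom}:\forall n\ |S(n)|\le H_i(n)\},\qquad\mathcal S(\bar H)=\bigcup_i\mathcal S_i(\bar H).$$
Let $\bar H^M=\langle H^M_i\rangle$ with $H_i^M(n)=M_n^{\lfloor n/2\rfloor+i}$.

**Lemma 3.** If $\{d_\xi:\xi<\kappa\}\subseteq\prod_na_n$ and no $S\in\mathcal S(\bar H^M)$ satisfies $d_\xi\in^*S$ for all $\xi<\kappa$, then $\operatorname{add}^*(\mathcal I_M)\le\kappa$.

*Proof.* The graphs $D_\xi=\{(n,d_\xi(n)):n\in\omega\}$ are in $\mathcal I_M$. Suppose $B\in\mathcal I_M$ and $D_\xi\subseteq^*B$ for all $\xi$. Since $n/3\le\lfloor n/2\rfloor$ for $n\ge2$, there is $n_0\ge2$ with $|B\cap I_n|\le M_n^{n/3}\le M_n^{\lfloor n/2\rfloor}$ for $n\ge n_0$. Let $S(n)=\{y<a_n:(n,y)\in B\}$ for $n\ge n_0$ and $S(n)=\emptyset$ for $n<n_0$. Then $S\in\mathcal S_0(\bar H^M)$ and $d_\xi\in^*S$ for all $\xi$, a contradiction. So $\{D_\xi:\xi<\kappa\}$ has no bound. $\square$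

## 4. Forcing a bound in $\mathcal I_M$ with finitely many promises

To make $\operatorname{add}^*(\mathcal I_M)$ large, we add bounds generically. A condition fixes a finite part of the future bound and promises to cover finitely many sets from then on.

**Definition.** Let $h(n)/(n+1)\to0$ and let $\mathcal A\subseteq\mathcal I_M$ be a family of sets of rate $h$. Conditions of $\mathbb Q_M(h,\mathcal A)$ are pairs $(s,F)$ such that

* $s=\langle s(i):i<k\rangle$ with $s(i)\subseteq I_i$ and $|s(i)|\le M_i^{h(i)+1}$; we write $|s|=k$;
* $F\subseteq\mathcal A$ is finite, $|F|\le M_k$, and $|A\cap I_i|\le M_i^{h(i)}$ for all $A\in F$ and $i\ge k$.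

We put $(s',F')\le(s,F)$ iff $s\subseteq s'$, $F\subseteq F'$, and $A\cap I_i\subseteq s'(i)$ whenever $A\in F$ and $|s|\le i<|s'|$.

The order is transitive: if $(s'',F'')\le(s',F')\le(s,F)$ and $A\in F$, then for $|s|\le i<|s'|$ use $s''(i)=s'(i)$, and for $|s'|\le i<|s''|$ use $A\in F'$. When $h=0$ and $\mathcal A$ consists of graphs of functions, a condition is a finite initial part of a slalom of width $M_i$ together with at most $M_{|s|}$ functions that it promises to capture.

**Lemma 4.** (a) For $(s,F)\in\mathbb Q_M(h,\mathcal A)$ and $k'\ge|s|$ there is a condition $(s',F)\le(s,F)$ with $|s'|=k'$. (b) If $G$ is generic and $B=\bigcup\{s(i):(s,F)\in G,\ i<|s|\}$, then $B\in\mathcal I_M$ and $A\subseteq^*B$ for all $A\in\mathcal A$. (c) $|\mathbb Q_M(h,\mathcal A)|\le\max(|\mathcal A|,\aleph_0)$.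

*Proof.* (a) Put $s'(i)=\bigcup_{A\in F}(A\cap I_i)$ for $|s|\le i<k'$. As $M$ is nondecreasing, $|s'(i)|\le|F|\,M_i^{h(i)}\le M_{|s|}M_i^{h(i)}\le M_i^{h(i)+1}$ and $|F|\le M_{|s|}\le M_{k'}$.

(b) By (a), the first coordinates in $G$ have unbounded lengths, and they are pairwise comparable; so $|B\cap I_n|\le M_n^{h(n)+1}$ for all $n$. Since $(h(n)+1)/n\to0$, we get $B\in\mathcal I_M$. Let $A\in\mathcal A$. Given $(s,F)$, lengthen it by (a) to $(s',F)$ such that $|F|+1\le M_{|s'|}$ and $|A\cap I_i|\le M_i^{h(i)}$ for $i\ge|s'|$; this is possible as $M_n\to\infty$ and $A$ has rate $h$. Then $(s',F\cup\{A\})$ is a condition below $(s,F)$. So by genericity some $(s,F)\in G$ has $A\in F$. For $i\ge|s|$ take $(t,E)\in G$ with $|t|>i$ and a common extension $(s',F')\in G$. Then $A\cap I_i\subseteq s'(i)\subseteq B$. So $A\subseteq^*B$.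

(c) There are countably many $s$ and at most $\max(|\mathcal A|,\aleph_0)$ finite $F\subseteq\mathcal A$. $\square$

The other building block is **Hechler forcing**: pairs $(s,f)\in\omega^{<\omega}\times\omega^\omega$ with $s\subseteq f$, ordered by $(s',f')\le(s,f)$ iff $s\subseteq s'$ and $f\le f'$ pointwise. It has size $\mathfrak c$ and adds a real dominating all ground model reals. It is *$\sigma$-centered*: a countable union of sets in which any finitely many conditions have a common lower bound. Indeed finitely many conditions $(s,f_l)$ with the same $s$ have the lower bound $(s,\max_lf_l)$.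

So the plan is a finite support (FS) iteration of Hechler forcing, to make $\mathfrak b$ large, and of posets $\mathbb Q_M(h,\mathcal A)$ with $|\mathcal A|\le\aleph_1$, to get $\operatorname{add}^*(\mathcal I_M)\ge\aleph_2$. We recall that FS iterations of ccc posets are ccc, and that at limits of uncountable cofinality they add no reals that were not added at an earlier stage. What needs proof is that nothing more happens: $\operatorname{add}^*(\mathcal I_M)$ must stay $\le\aleph_2$ and $\operatorname{add}(\mathcal N)$ must stay $\aleph_1$.

## 5. Keeping families unlocalized: $\kappa$-$\bar H$-good posets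

We want a property of a poset which says that it cannot localize large families from the ground model, and which survives FS iteration.

**Definition.** Let $\kappa$ be regular uncountable. $P$ is **$\kappa$-$\bar H$-good** if for every $P$-name $\dot S$ for an element of $\mathcal S(\bar H)$ there is, in the ground model, $\mathcal C\subseteq\mathcal S(\bar H)$ with $|\mathcal C|<\kappa$ such that for every ground model $x\in\omega^\omega$: if $x\notin^*S$ for all $S\in\mathcal C$, then $\Vdash x\notin^*\dot S$.

So every new slalom captures only what fewer than $\kappa$ old slaloms capture. Clearly $\kappa$-$\bar H$-goodness implies $\kappa'$-$\bar H$-goodness for regular $\kappa'\ge\kappa$. *It suffices to consider names forced into a fixed $\mathcal S_i(\bar H)$.* Indeed, given $\dot S$, let $\dot S_i$ name $\dot S$ if $\dot S\in\mathcal S_i(\bar H)$ and the constant $\emptyset$ slalom otherwise, and let $\mathcal C$ be the union of the countably many families for the $\dot S_i$. Then $|\mathcal C|<\kappa$, and $\dot S$ is forced to equal some $\dot S_i$.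

**Lemma 5.** $P$ is $\kappa$-$\bar H$-good if (a) $|P|<\kappa$, or (b) $P$ is $\sigma$-centered.

*Proof.* Let $\Vdash\dot S\in\mathcal S_i(\bar H)$.

(a) For each $p\in P$ choose $p=p_0\ge p_1\ge\cdots$ and finite sets $S_p(n)$ with $p_{n+1}\Vdash\dot S(n)=S_p(n)$. Then $S_p\in\mathcal S_i(\bar H)$. Let $\mathcal C=\{S_p:p\in P\}$. Suppose $x\notin^*S$ for all $S\in\mathcal C$, but not $\Vdash x\notin^*\dot S$. Then some $p$ and $m$ satisfy $p\Vdash\forall n\ge m\ x(n)\in\dot S(n)$. Take $n\ge m$ with $x(n)\notin S_p(n)$. Then $p_{n+1}\le p$ forces $x(n)\notin\dot S(n)$, a contradiction.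

(b) Let $P=\bigcup_{j\in\omega}C_j$ with $C_j$ centered, and put $S_j(n)=\{y:\exists p\in C_j\ p\Vdash y\in\dot S(n)\}$. If $|S_j(n)|>H_i(n)$, choose witnesses for $H_i(n)+1$ elements; a common lower bound forces $|\dot S(n)|>H_i(n)$, a contradiction. So $S_j\in\mathcal S_i(\bar H)$. Let $\mathcal C=\{S_j:j\in\omega\}$, which is countable. If $x\notin^*S_j$ for all $j$ and $p\in C_j$ forces $\forall n\ge m\ x(n)\in\dot S(n)$, then $x(n)\in S_j(n)$ for all $n\ge m$, a contradiction. $\square$

**Lemma 6.** If $\langle P_\alpha,\dot Q_\alpha:\alpha<\delta\rangle$ is a FS iteration of posets forced to be ccc and $\kappa$-$\bar H$-good, with $\bar H$ in the ground model, then $P_\delta$ is $\kappa$-$\bar H$-good.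

*Proof.* By induction on $\alpha\le\delta$ we show that $P_\alpha$ is $\kappa$-$\bar H$-good. All $P_\alpha$ are ccc, so $\kappa$ stays regular. The case $\alpha=0$ is trivial.

**Step 1: successors.** Here we compose two families. Let $\dot S$ be a $P_{\alpha+1}$-name for an element of $\mathcal S(\bar H)$. In $V^{P_\alpha}$, goodness of $\dot Q_\alpha$ gives a family of size $<\kappa$ for $\dot S$. By ccc there are only countably many possible values for its size, so by regularity of $\kappa>\omega$ it is listed (with repetitions) by $P_\alpha$-names $\langle\dot S_\xi:\xi<\nu\rangle$ with a fixed $\nu<\kappa$. Let $\mathcal C_\xi$ be a family for $\dot S_\xi$ by goodness of $P_\alpha$, and $\mathcal C=\bigcup_{\xi<\nu}\mathcal C_\xi$; then $|\mathcal C|<\kappa$. If $x\notin^*S$ for all $S\in\mathcal C$, then $P_\alpha$ forces $x\notin^*\dot S_\xi$ for all $\xi<\nu$, hence it forces that $\dot Q_\alpha$ forces $x\notin^*\dot S$.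

**Step 2: limits of uncountable cofinality.** Here nothing new appears. A slalom is coded by a real; by ccc, $\dot S$ is equivalent to a name that involves only countably many conditions, each of finite support, so it is a $P_\beta$-name for some $\beta<\alpha$. The family for it works, since $x\notin^*\dot S$ is absolute.

**Step 3: quotients.** This prepares limits of cofinality $\omega$. Let $\gamma<\alpha$ and let $G_\gamma$ be $P_\gamma$-generic over $V$. In $V[G_\gamma]$ let $P_\alpha/G_\gamma=\{q\in P_\alpha:q{\restriction}\gamma\in G_\gamma\}$. We claim: if $G_\alpha$ is $P_\alpha/G_\gamma$-generic over $V[G_\gamma]$, then $G_\alpha$ is $P_\alpha$-generic over $V$. First, $G_\alpha$ is a filter in $P_\alpha$: if $r\in G_\alpha$ and $r\le t\in P_\alpha$, then $t{\restriction}\gamma\ge r{\restriction}\gamma\in G_\gamma$, so $t\in P_\alpha/G_\gamma$ and $t\in G_\alpha$. Second, let $E\in V$ be dense in $P_\alpha$ and $q\in P_\alpha/G_\gamma$. The set $\{r{\restriction}\gamma:r\in E,\ r\le q\}$ is dense below $q{\restriction}\gamma$ in $P_\gamma$: given $r_0\le q{\restriction}\gamma$,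 extend $r_0\cup q{\restriction}[\gamma,\alpha)\le q$ to some $r\in E$; then $r{\restriction}\gamma\le r_0$. As $q{\restriction}\gamma\in G_\gamma$, some $r\in E$ with $r\le q$ has $r{\restriction}\gamma\in G_\gamma$. So $E\cap P_\alpha/G_\gamma$ is dense in $P_\alpha/G_\gamma$, and $G_\alpha$ meets $E$.

**Step 4: limits of cofinality $\omega$.** We approximate $\dot S$ from each intermediate model. Let $\alpha=\sup_m\delta_m$ with $\delta_m<\alpha$ increasing, and let $\Vdash\dot S\in\mathcal S_i(\bar H)$. Given a $P_{\delta_m}$-generic $G_{\delta_m}$, choose in $V[G_{\delta_m}]$ a decreasing sequence $\langle q^m_n:n\in\omega\rangle$ in $P_\alpha/G_{\delta_m}$ and finite sets $S_m(n)$ such that $q^m_{n+1}$ forces, with respect to $P_\alpha/G_{\delta_m}$ over $V[G_{\delta_m}]$, that $\dot S(n)=S_m(n)$. Then $S_m\in\mathcal S_i(\bar H)$. Let $\dot S_m$ be a $P_{\delta_m}$-name for it, $\mathcal C_m$ a family for $\dot S_m$ by goodness of $P_{\delta_m}$, and $\mathcal C=\bigcup_m\mathcal C_m$. Then $|\mathcal C|<\kappa$.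

Suppose $x\notin^*S$ for all $S\in\mathcal C$, but some $p\in P_\alpha$ forces $\forall n\ge l\ x(n)\in\dot S(n)$ for some $l$. By finite supports $p\in P_{\delta_m}$ for some $m$. Let $G_{\delta_m}\ni p$ be generic. As $x\notin^*S_m$, there is $n\ge l$ with $x(n)\notin S_m(n)$. Let $q=q^m_{n+1}$; then $p$ and $q{\restriction}\delta_m$ are in $G_{\delta_m}$, and we take $r\in G_{\delta_m}$ below both. Then $r'=r\cup q{\restriction}[\delta_m,\alpha)$ is in $P_\alpha/G_{\delta_m}$ and extends both $p$ and $q$. Let $G_\alpha\ni r'$ be $P_\alpha/G_{\delta_m}$-generic over $V[G_{\delta_m}]$. Since $q\in G_\alpha$, we get $\dot S[G_\alpha](n)=S_m(n)\not\ni x(n)$. Since $p\in G_\alpha$, $n\ge l$ and $G_\alpha$ is $P_\alpha$-generic over $V$ by Step 3, we get $x(n)\in\dot S[G_\alpha](n)$, a contradiction. $\square$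

**Lemma 7.** Let $\langle x_\xi:\xi<\kappa\rangle\subseteq\omega^\omega$ be such that $|\{\xi:x_\xi\in^*S\}|<\kappa$ for every $S\in\mathcal S(\bar H)$. If $P$ is $\kappa$-$\bar H$-good, then in $V^P$ no $S\in\mathcal S(\bar H)$ satisfies $x_\xi\in^*S$ for all $\xi<\kappa$.

*Proof.* Given a name $\dot S$ for an element of $\mathcal S(\bar H)$, take $\mathcal C$ as in the definition. As $|\mathcal C|<\kappa$ and $\kappa$ is regular, fewer than $\kappa$ many $\xi$ satisfy $x_\xi\in^*S$ for some $S\in\mathcal C$. So some $\xi$ has $x_\xi\notin^*S$ for all $S\in\mathcal C$, and then $\Vdash x_\xi\notin^*\dot S$. $\square$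

Cohen reals supply such families, for widths of both kinds that we need.

**Lemma 8.** Let $V_1=V[\langle c_\xi:\xi<\theta\rangle]$, where the $c_\xi\in\omega^\omega$ are added by the FS product of $\theta$ copies of Cohen forcing $\omega^{<\omega}$. In $V_1$, for every slalom $S$, $c_\xi\notin^*S$ for all but countably many $\xi$. If $M\in V$, $d_\xi(n)=c_\xi(n)\bmod a_n$ and $S\in\mathcal S(\bar H^M)$, then $d_\xi\notin^*S$ for all but countably many $\xi$.

*Proof.* By ccc, $S\in W:=V[\langle c_\eta:\eta\in A\rangle]$ for some countable $A\in V$, and for $\xi\notin A$ the real $c_\xi$ is Cohen over $W$. Given a Cohen condition and $m$, extend it so that $c_\xi(n)\notin S(n)$ is decided for some $n\ge m$; this is possible since $S(n)$ is finite. By genericity $c_\xi(n)\notin S(n)$ for infinitely many $n$. For the second statement let $S\in\mathcal S_i(\bar H^M)$. For $n\ge2i$ we have $|S(n)|\le M_n^{\lfloor n/2\rfloor+i}\le M_n^n<a_n$, so we can choose $n\ge m,2i$ and $c_\xi(n)\in a_n\setminus S(n)$, and then $d_\xi(n)=c_\xi(n)\notin S(n)$. $\square$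

## 6. Hechler forcing alone, and a $\sigma$-linked poset that is not good

*Hechler forcing alone.* Let $V\models$ GCH, $M\in V$, $V_1=V[\langle c_\xi:\xi<\omega_2\rangle]$, and iterate only Hechler forcing with finite supports in length $\omega_3$. Any $\aleph_2$ reals of the final model appear at an earlier stage (Lemma 9(d) below), so $\mathfrak b\ge\aleph_3$. By Lemmas 5(b) and 6 the iteration is $\aleph_1$-$\bar H^M$-good, so by Lemmas 8, 7 and 3 applied to $\langle d_\xi:\xi<\omega_1\rangle$ we get $\operatorname{add}^*(\mathcal I_M)\le\aleph_1$, and by Theorem C $\operatorname{add}(\mathcal N)=\operatorname{add}^*(\mathcal I_M)=\aleph_1<\mathfrak b$. So for every $M$ the additivity of $\mathcal I_M$ can be smaller than $\mathfrak b$. It remains to lift it above $\operatorname{add}(\mathcal N)$.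

*Adding the posets $\mathbb Q_M(h,\mathcal A)$, $|\mathcal A|\le\aleph_1$.* These have size $\le\aleph_1$, so Lemma 5(a) makes them $\aleph_2$-good for every $\bar H$. That is enough to keep $\operatorname{add}^*(\mathcal I_M)\le\aleph_2$. But for $\operatorname{add}(\mathcal N)=\aleph_1$ we need $\aleph_1$-goodness, and there the size argument fails. Nor is it enough that they are nearly $\sigma$-centered in the sense of being $\sigma$-linked (a countable union of sets in which any *two* conditions have a common lower bound). The following poset, which will be needed for Theorem B anyway, shows this.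

**Definition.** For $F\subseteq\omega^\omega$, conditions of $\mathbb L(F)$ are pairs $(s,G)$ with $s\in\prod_{i<k}[\omega]^{\le i+1}$ for some $k=|s|$ and $G\in[F]^{\le k+1}$. Put $(s',G')\le(s,G)$ iff $s\subseteq s'$, $G\subseteq G'$, and $f(i)\in s'(i)$ for $f\in G$, $|s|\le i<|s'|$.

A condition $(s,G)$ can be lengthened by $s'(i)=\{f(i):f\in G\}$ for $i\ge|s|$, which has at most $|s|+1\le i+1$ elements; after lengthening by at least one, any $f\in F$ can be added to $G$. So the generic slalom has width $i+1$ at $i$ and localizes all of $F$, by the argument of Lemma 4(b). Also, $|\mathbb L(F)|\le\max(|F|,\aleph_0)$. The poset is $\sigma$-linked, hence ccc: every condition can be lengthened to some $(s,G)$ with $2|G|\le|s|+1$; two such conditions $(s,G),(s,G')$ with the same $s$ have the lower bound $(s,G\cup G')$; and there are only countably many $s$.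

Now take $F=\{c_\xi:\xi<\omega_1\}$ in $V_1$ and any $\bar H$ with $H_0(n)\ge n+1$ for all $n$. By Lemma 8 each slalom in $V_1$ captures only countably many $c_\xi$, but $\mathbb L(F)$ adds an element of $\mathcal S_0(\bar H)$ that captures all of them. By Lemma 7, $\mathbb L(F)$ is not $\aleph_1$-$\bar H$-good. The proof of Lemma 5(b) breaks at one exact point: to bound $|S_j(n)|$ by $H_i(n)$ it uses a common lower bound of $H_i(n)+1$ conditions, and linkedness provides one only for two. Since $\mathbb Q_M(0,\mathcal A)$, for a family $\mathcal A$ of graphs, has the same shape as $\mathbb L(F)$, with $M_i$ in place of $i+1$, the growth of $M$ has to enter.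

## 7. Linkedness that varies with $n$, and the growth of $M$

In Lemma 5(b) one and the same centered piece serves all coordinates $n$. But the slalom is built coordinate by coordinate. For coordinate $n$ we may cut $P$ into *finitely* many pieces, each linked only as strongly as coordinate $n$ requires. The union over the pieces costs a factor equal to their number, and the widths $H_i$ are there to absorb it.

**Definition.** Let $\rho,\pi:\omega\to\omega\setminus\{0\}$. $P$ is **$(\rho,\pi)$-linked** if there are $Q_{n,j}\subseteq P$ $(n\in\omega,j<\pi(n))$ such that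

* (i) every subset of $Q_{n,j}$ of size $\le\rho(n)$ has a lower bound in $P$;
* (ii) $\forall p\in P\ \forall^\infty n\ p\in\bigcup_{j<\pi(n)}Q_{n,j}$.

For example, if $P=\bigcup_jC_j$ with nonempty centered $C_j$, then $Q_{n,j}=C_j$ for $j<n+1$ shows that $P$ is $(\rho,n+1)$-linked for every $\rho$.

**Lemma 5(c).** $P$ is $\kappa$-$\bar H$-good for every regular uncountable $\kappa$ if $P$ is $(\rho,\pi)$-linked and for every $i$ there is $i'$ with
$$H_i(n)<\rho(n)\quad\text{and}\quad\pi(n)H_i(n)\le H_{i'}(n)\quad\text{for almost all }n.\tag{1}$$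

*Proof.* Let $\Vdash\dot S\in\mathcal S_i(\bar H)$ and let (1) hold for $n\ge n_0$. For $n\ge n_0$ put
$$S(n)=\bigcup_{j<\pi(n)}\{y:\exists p\in Q_{n,j}\ p\Vdash y\in\dot S(n)\},$$
and $S(n)=\emptyset$ for $n<n_0$. If one of the sets in the union had more than $H_i(n)$ elements, then witnesses for $H_i(n)+1\le\rho(n)$ of them would have a common lower bound, which would force $|\dot S(n)|>H_i(n)$, a contradiction. So $|S(n)|\le\pi(n)H_i(n)\le H_{i'}(n)$ and $S\in\mathcal S_{i'}(\bar H)$. Let $\mathcal C=\{S\}$. Suppose $x\notin^*S$ and $p\Vdash\forall n\ge m\ x(n)\in\dot S(n)$. By (ii) we can choose $n\ge m,n_0$ with $p\in\bigcup_jQ_{n,j}$ and $x(n)\notin S(n)$. But $p\in Q_{n,j}$ for some $j$ and $p\Vdash x(n)\in\dot S(n)$ give $x(n)\in S(n)$, a contradiction. $\square$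

**Lemma 5(d).** Let $k(n)\to\infty$, $\rho(n)\ge1$, $M_{k(n)}/\rho(n)\to\infty$ and $\pi(n)=2^{\sum_{i<k(n)}a_i}$. Then $\mathbb Q_M(h,\mathcal A)$ is $(\rho,\pi)$-linked. Moreover, $\mathbb Q_M(h,\mathcal A)$ is always ccc.

*Proof.* There are $\pi(n)$ sequences $s\in\prod_{i<k(n)}\mathcal P(I_i)$. For each of them let $Q_{n,s}$ be the set of all $p$ that have an extension of the form $(s,F)$ with $|F|\rho(n)\le M_{k(n)}$.

(i) Let $(s,F_l)\le p_l$ for $l<\rho(n)$ be such extensions. Then $|\bigcup_lF_l|\le M_{k(n)}$, so $(s,\bigcup_lF_l)$ is a condition. It lies below every $(s,F_l)$, because no new coordinates $i$ appear, hence below all $p_l$.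

(ii) If $p=(t,F)$, then for almost all $n$ we have $k(n)\ge|t|$ and $|F|\rho(n)\le M_{k(n)}$. Lengthening $p$ to length $k(n)$ with the same $F$, by Lemma 4(a), shows $p\in\bigcup_sQ_{n,s}$.

With $k(n)=n$ and $\rho(n)=2$ we see that the poset is a countable union of linked sets, hence ccc. $\square$

Now we can read off how $M$ must be chosen. With $k(n)=n$ we have $\pi(n)=2^{\sum_{i<n}a_i}$, which depends only on $M_0,\dots,M_{n-1}$. For $\operatorname{add}(\mathcal N)$ we want widths $H_i^0$ with $H^0_0(n)\ge n+1$ and closed under multiplication by $\pi$; powers of $\pi$ do this. Condition (1) then asks for $\rho$ above all fixed powers of $\pi$, for instance $\rho(n)=\pi(n)^{n+1}$, and Lemma 5(d) asks for $M_n/\rho(n)\to\infty$. So define recursively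
$$\pi(n)=2^{\sum_{i<n}a_i},\qquad M_n=(n+2)\,\pi(n)^{n+1},\qquad a_n=M_n^{n+1},\qquad\mathcal I=\mathcal I_M,\tag{2}$$
and put $H^0_i(n)=\pi(n)^{i+1}$, $\bar H^0=\langle H_i^0:i\in\omega\rangle$. The first values are $M_0=2$, $a_0=2$, $\pi(1)=4$, $M_1=3\cdot4^2=48$, $a_1=48^2=2304$, $\pi(2)=2^{2306}$, $M_2=4\cdot2^{6918}=2^{6920}$. The sequence $M$ is recursive and increasing, so $\mathcal I$ has an arithmetical definition, which is absolute and can be interpreted in every model. By Lemma 1, $\mathcal I$ is a tall $F_{\sigma\delta}$ P-ideal that is not countably generated. As all $a_i\ge2$, we have $\pi(n)\ge4^n\ge n+1$.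

**Consequence.** *For $M$ as in (2), every $\mathbb Q_M(h,\mathcal A)$ is $\aleph_1$-$\bar H^0$-good.* Indeed, with $\rho(n)=\pi(n)^{n+1}$ we have $M_n/\rho(n)=n+2\to\infty$, so the poset is $(\rho,\pi)$-linked by Lemma 5(d). For $n>i$ we have $H_i^0(n)=\pi(n)^{i+1}<\rho(n)$, and $\pi(n)H_i^0(n)=H_{i+1}^0(n)$. So (1) holds with $i'=i+1$.

There are thus two different reasons for two different widths: for $\bar H^0$ the posets are good because they are strongly linked, for $\bar H^M$ because they are small.

## 8. The model with $\operatorname{add}(\mathcal N)=\aleph_1$, $\operatorname{add}^*(\mathcal I)=\aleph_2$, $\mathfrak b=\mathfrak c=\aleph_3$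

We isolate the routine counting, which is also needed for Theorem B.

**Lemma 9.** (a) Let $P$ be ccc with a dense subset of size $\le\theta$, and let $\nu$ be an infinite cardinal with $\theta^\nu=\theta$. Then $\Vdash_P\theta^\nu=\theta$; in particular $\Vdash_P2^\nu\le\theta$. (b) If $P_\alpha$ has a dense subset of size $\le\theta$ and forces $|\dot Q_\alpha|\le\theta$, $\theta$ infinite, then $P_\alpha*\dot Q_\alpha$ has a dense subset of size $\le\theta$. (c) If $\alpha$ is a limit, $|\alpha|\le\theta$, and in a FS iteration every $P_\beta$, $\beta<\alpha$, has a dense subset of size $\le\theta$, then so does $P_\alpha$. (d) In a FS iteration of ccc posets whose length $\delta$ is a regular uncountable cardinal, any set of fewer than $\delta$ reals of the final model lies in $V^{P_\alpha}$ for some $\alpha<\delta$.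

*Proof.* (a) Every function from $\nu$ to $\theta$ in the extension has a name given by $\nu$ many maximal antichains contained in the dense set, countable by ccc, with values attached. There are at most $(\theta^{\aleph_0})^\nu=\theta^\nu=\theta$ such names.

(b) Let $D_\alpha\subseteq P_\alpha$ be dense, $|D_\alpha|\le\theta$, and list $\dot Q_\alpha$ by names $\langle\dot q_\xi:\xi<\theta\rangle$. The pairs $(p,\dot q_\xi)$ with $p\in D_\alpha$ and $p\Vdash\dot q_\xi\in\dot Q_\alpha$ are dense, since any $(p,\dot q)$ can be strengthened in the first coordinate to an element of $D_\alpha$ that decides some $\xi$ with $\dot q=\dot q_\xi$.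

(c) With finite supports $P_\alpha=\bigcup_{\beta<\alpha}P_\beta$, so the union of the dense subsets is dense.

(d) A set of $\nu<\delta$ reals is coded by a function from $\nu\times\omega$ to $\omega$, which has a nice name involving at most $\max(\nu,\aleph_0)<\delta$ conditions. Each lies in some $P_\beta$, $\beta<\delta$, so by regularity of $\delta$ the name is a $P_\alpha$-name for some $\alpha<\delta$. $\square$

*Proof of Theorem A.* Let $M$, $\mathcal I$, $\bar H^0$ be as in (2), $V\models$ GCH, and $V_1=V[\langle c_\xi:\xi<\omega_2\rangle]$ as in Lemma 8. By Lemma 9(a) for the Cohen product, which has size $\aleph_2$, we have in $V_1$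
$$\aleph_2^{\aleph_1}=\aleph_2,\qquad\aleph_3^{\aleph_2}=\aleph_3 .$$

**Step 1: the iteration.** Over $V_1$ take a FS iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_3\rangle$: for even $\alpha$, $\dot Q_\alpha$ is Hechler forcing of $V_1^{P_\alpha}$; for odd $\alpha$, $\dot Q_\alpha=\mathbb Q_M(\dot h,\dot{\mathcal A})$, where $(\dot h,\dot{\mathcal A})$ is given by the bookkeeping of Step 2, $h(n)/(n+1)\to0$, $\mathcal A\subseteq\mathcal I$ consists of sets of rate $h$, and $|\mathcal A|\le\aleph_1$. All iterands are ccc, for odd $\alpha$ by Lemma 5(d). Let $V_2=V_1^{P_{\omega_3}}$. Since the Cohen product and $P_{\omega_3}$ are ccc, $V_2$ is a ccc extension of $V$.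

**Step 2: bookkeeping.** We must see that every relevant pair can be treated. By induction, each $P_\alpha$ with $\alpha<\omega_3$ has a dense subset of size $\le\aleph_2$: if $P_\alpha$ has one, then by Lemma 9(a) with $\theta=\aleph_2$, $\nu=\aleph_1$, $V_1^{P_\alpha}\models2^{\aleph_1}\le\aleph_2$, so $|\dot Q_\alpha|\le\mathfrak c\le\aleph_2$ or $|\dot Q_\alpha|\le\aleph_1$, and Lemma 9(b) applies; limits are Lemma 9(c). A pair $(h,\mathcal A)$ as in Step 1 is coded by an $\omega_1$-sequence of reals, so $V_1^{P_\alpha}$ has at most $2^{\aleph_1}\le\aleph_2$ of them, and they are listed by $\aleph_2$ many $P_\alpha$-names. Fix a surjection from the odd ordinals below $\omega_3$ onto $\omega_3\times\omega_2$ such that the first coordinate assigned to $\alpha$ is $\le\alpha$. (Let each pair be proposed at $\aleph_3$ many odd $\alpha$, and replace a proposal with too large first coordinate by $(0,0)$.) If $(\beta,\xi)$ is assigned to $\alpha$, use at stage $\alpha$ the $\xi$-th pair of $V_1^{P_\beta}$; its defining properties remain true in $V_1^{P_\alpha}$. So every pair appearing in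 some $V_1^{P_\beta}$, $\beta<\omega_3$, is treated at some odd stage $\ge\beta$.

**Step 3: $\mathfrak b=\mathfrak c=\aleph_3$.** By Lemma 9(c), $P_{\omega_3}$ has a dense subset of size $\le\aleph_3$, and $\aleph_3^{\aleph_0}=\aleph_3$ in $V_1$, so $\mathfrak c\le\aleph_3$ in $V_2$ by Lemma 9(a). Any $\le\aleph_2$ reals of $V_2$ lie in some $V_1^{P_\alpha}$, $\alpha<\omega_3$, by Lemma 9(d), and are dominated by a later Hechler real. So $\mathfrak b\ge\aleph_3$.

**Step 4: $\operatorname{add}^*(\mathcal I)\ge\aleph_2$.** In $V_2$ let $\mathcal A\subseteq\mathcal I$ with $|\mathcal A|\le\aleph_1$. As $\mathfrak b=\aleph_3$, Lemma 2 gives a common rate $h$. The pair $(h,\mathcal A)$ lies in some $V_1^{P_\alpha}$, $\alpha<\omega_3$, by Lemma 9(d), so $\mathbb Q_M(h,\mathcal A)$ is used at some later stage. By Lemma 4(b) it adds $B\in\mathcal I$ with $A\subseteq^*B$ for all $A\in\mathcal A$.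

**Step 5: $\operatorname{add}^*(\mathcal I)\le\aleph_2$, by smallness.** Hechler forcing is $\sigma$-centered, and the posets $\mathbb Q_M(h,\mathcal A)$ used have size $\le\aleph_1<\aleph_2$ by Lemma 4(c). So all iterands are forced to be $\aleph_2$-$\bar H^M$-good by Lemma 5(a),(b), and $P_{\omega_3}$ is $\aleph_2$-$\bar H^M$-good in $V_1$ by Lemma 6. By Lemma 8 each $S\in\mathcal S(\bar H^M)$ in $V_1$ captures only countably many of the $d_\xi$, $\xi<\omega_2$. By Lemma 7, in $V_2$ no $S\in\mathcal S(\bar H^M)$ satisfies $d_\xi\in^*S$ for all $\xi<\omega_2$. By Lemma 3, $\operatorname{add}^*(\mathcal I)\le\aleph_2$.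

**Step 6: $\operatorname{add}(\mathcal N)=\aleph_1$, by linkedness.** The posets $\mathbb Q_M(h,\mathcal A)$ are $\aleph_1$-$\bar H^0$-good by the Consequence in Section 7; Hechler forcing is so by Lemma 5(b). By Lemma 6, $P_{\omega_3}$ is $\aleph_1$-$\bar H^0$-good. By Lemmas 8 and 7 applied to $\langle c_\xi:\xi<\omega_1\rangle$, in $V_2$ no $S\in\mathcal S(\bar H^0)$ satisfies $c_\xi\in^*S$ for all $\xi<\omega_1$. Since $n+1\le\pi(n)=H_0^0(n)$, no slalom of width $n+1$ does either. By Bartoszyński's theorem $\operatorname{add}(\mathcal N)\le\aleph_1$, and $\operatorname{add}(\mathcal N)\ge\aleph_1$ always.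

So $V_2\models\operatorname{add}(\mathcal N)=\aleph_1<\operatorname{add}^*(\mathcal I)=\aleph_2<\mathfrak b=\mathfrak c=\aleph_3$. Since the consistency of ZFC implies that of ZFC + GCH, the last sentence of Theorem A follows. $\blacksquare$

## 9. One ideal for each real, with independent additivities

For Theorem B we need, for each $x\in 2^\omega$, a sequence $M^x$ such that the posets for $y\ne x$ do not localize at the widths $\bar H^x$, for a reason other than their size. Condition (1) for $\bar H^x$ and $\mathbb Q_{M^y}$ asks for some $k(n)$ with $M^y_{k(n)}$ much larger than $a^x_n$, while the sizes of all earlier columns of $y$ are negligible compared to $M^x_n$. Letting the values for all finite $0$-$1$ sequences grow along one linear order achieves this for all pairs at once.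

**Definition.** Order $2^{<\omega}$ in type $\omega$ by: $\sigma\prec\tau$ iff $|\sigma|<|\tau|$, or $|\sigma|=|\tau|$ and $\sigma<_{lex}\tau$. Recursively let
$$L_\sigma=(|\sigma|+2)\cdot2^{(|\sigma|+1)\sum_{\tau\prec\sigma}L_\tau^{|\tau|+1}},\qquad M^x_n=L_{x\restriction n},\quad a^x_n=(M^x_n)^{n+1},\quad\mathcal I_x=\mathcal I_{M^x}.$$

The first values are $L_\emptyset=2$, $L_{\langle0\rangle}=3\cdot2^{2\cdot2}=48$, $L_{\langle1\rangle}=3\cdot2^{2\cdot(2+48^2)}=3\cdot2^{4612}$. Note that $L_\tau^{|\tau|+1}=a^x_{|\tau|}$ whenever $\tau\subseteq x$. Each $M^x$ has $M^x_0=2$ and is increasing, since $x{\restriction}n\prec x{\restriction}(n+1)$ gives $M^x_{n+1}\ge2^{a^x_n}>M^x_n$. So Lemma 1 applies to $\mathcal I_x$. Write $\mathbb Q_x,\bar H^x$ for $\mathbb Q_{M^x},\bar H^{M^x}$. Put $E_n=2^{\sum_{|\tau|<n}L_\tau^{|\tau|+1}}$, $H_i^0(n)=E_n^{i+1}$ and $\bar H^0=\langle H_i^0\rangle$ (this $\bar H^0$ replaces the one of Section 7). There are at least $n$ sequences of length less than $n$, so $E_n\ge2^n\ge n+1$.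

**Lemma 10.** (1) Every $\mathbb Q_x(h,\mathcal A)$ is $\aleph_1$-$\bar H^0$-good. (2) If $x\ne y$, every $\mathbb Q_y(h,\mathcal A)$ is $\aleph_1$-$\bar H^x$-good.

*Proof.* (1) We use Lemma 5(d) with $k(n)=n$ and $\rho(n)=E_n^{n+1}$. All $\tau$ with $|\tau|<n$ precede $x{\restriction}n$, so $M_n^x\ge(n+2)E_n^{n+1}$ and $M^x_n/\rho(n)\to\infty$. Here $\pi(n)=2^{\sum_{i<n}a_i^x}\le E_n$. For $n>i$ we have $H^0_i(n)=E_n^{i+1}<\rho(n)$, and $\pi(n)H^0_i(n)\le H^0_{i+1}(n)$. So (1) of Section 7 holds and Lemma 5(c) applies.

(2) Put $\rho(n)=a^x_n=(M_n^x)^{n+1}$. Then $H^x_i(n)=(M_n^x)^{\lfloor n/2\rfloor+i}<\rho(n)$ for $n\ge2i$. It remains to find $k(n)\to\infty$ with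
$$M^y_{k(n)}/a^x_n\to\infty\quad\text{and}\quad\pi(n)=2^{\sum_{i<k(n)}a_i^y}\le M_n^x\ \text{ for almost all }n;\tag{3}$$
then $\pi(n)H_i^x(n)\le H_{i+1}^x(n)$ for almost all $n$, and Lemmas 5(d) and 5(c) apply.

*Case $x<_{lex}y$: take $k(n)=n$.* For $i<n$ we have $y{\restriction}i\prec x{\restriction}n$ because it is shorter, so $\pi(n)\le M_n^x$. For large $n$, $x{\restriction}n\prec y{\restriction}n$, so $M_n^y\ge(n+2)2^{a_n^x}\ge(n+2)a_n^x$.

*Case $y<_{lex}x$: take $k(n)=n+1$.* For large $n$, $y{\restriction}i\prec x{\restriction}n$ for all $i\le n$, so $\pi(n)=2^{\sum_{i\le n}a_i^y}\le M_n^x$. As $x{\restriction}n\prec y{\restriction}(n+1)$, we have $M^y_{n+1}\ge(n+3)2^{a_n^x}\ge(n+3)a_n^x$. $\square$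

*Proof of Theorem B.* Let $V_1=V[\langle c_\xi:\xi<\lambda\rangle]$ as in Lemma 8.

**Step 1: cardinal arithmetic.** In $V$, $\lambda^\nu=\lambda$ for all infinite $\nu<\lambda$, and the Cohen product has size $\lambda$; so $\lambda^{<\lambda}=\lambda$ still holds in $V_1$ by Lemma 9(a). Also $|K|\le2^{\aleph_0}\le\lambda$.

**Step 2: the iteration.** Over $V_1$ take a FS iteration of length $\lambda$ using, each cofinally often and by bookkeeping:

* (i) Hechler forcing;
* (ii) $\mathbb Q_x(h,\mathcal A)$ for $x\in K$, $h(n)/(n+1)\to0$, $\mathcal A\subseteq\mathcal I_x$ consisting of sets of rate $h$, $|\mathcal A|<\kappa_x$;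
* (iii) $\mathbb L(F)$ for $F\subseteq\omega^\omega$, $|F|<\mu$.

All iterands are ccc, by Lemma 5(d) and Section 6. By induction, each $P_\alpha$, $\alpha\le\lambda$, has a dense subset of size $\le\lambda$: if $P_\alpha$ has one, then $\lambda^{<\lambda}=\lambda$ holds in $V_1^{P_\alpha}$ by Lemma 9(a), so $\mathfrak c\le\lambda$ there, all three kinds of iterands have size $\le\lambda$, and Lemma 9(b) applies; limits are Lemma 9(c). Hence each $V_1^{P_\alpha}$, $\alpha<\lambda$, has for each $x\in K$ at most $\lambda$ pairs $(h,\mathcal A)$ as in (ii), and at most $\lambda$ sets $F$ as in (iii), since these are coded by sequences of fewer than $\lambda$ reals. They are listed by $\lambda$ many names. Split $\lambda$ into three cofinal sets for (i), (ii), (iii), and on the last two use surjections onto $\lambda\times K\times\lambda$ and $\lambda\times\lambda$ (omitting (ii) if $K=\emptyset$) whose first coordinate at $\alpha$ is $\le\alpha$, as in the proof of Theorem A. Then everything that appears at a stage $<\lambda$ is treated later. In the final model, $\mathfrak c\le\lambda$ by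 Lemma 9(a), and by Lemma 9(d) any set of fewer than $\lambda$ reals appears before stage $\lambda$.

**Step 3: lower bounds.** Hechler reals give $\mathfrak b\ge\lambda$, so $\mathfrak b=\mathfrak c=\lambda$. Let $F\subseteq\omega^\omega$ with $|F|<\mu\le\lambda$. It appears before stage $\lambda$, so some poset (iii) adds a slalom of width $n+1$ localizing $F$; by Bartoszyński's theorem $\operatorname{add}(\mathcal N)\ge\mu$. If $x\in K$, $\mathcal A\subseteq\mathcal I_x$ and $|\mathcal A|<\kappa_x\le\lambda=\mathfrak b$, then Lemma 2 gives a common rate $h$, the pair $(h,\mathcal A)$ appears before stage $\lambda$, and some poset (ii) adds a bound by Lemma 4(b). So $\operatorname{add}^*(\mathcal I_x)\ge\kappa_x$.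

**Step 4: $\operatorname{add}(\mathcal N)\le\mu$.** All iterands are $\mu$-$\bar H^0$-good: (i) by Lemma 5(b); (iii) by Lemma 5(a), since $|\mathbb L(F)|\le\max(|F|,\aleph_0)<\mu$; (ii) by Lemma 10(1). So the iteration is $\mu$-$\bar H^0$-good by Lemma 6. By Lemmas 8 and 7 with $\langle c_\xi:\xi<\mu\rangle$, no element of $\mathcal S(\bar H^0)$ in the final model captures all $c_\xi$, $\xi<\mu$. As $n+1\le E_n=H^0_0(n)$, Bartoszyński's theorem gives $\operatorname{add}(\mathcal N)\le\mu$.

**Step 5: $\operatorname{add}^*(\mathcal I_x)\le\kappa_x$ for $x\in K$.** All iterands are $\kappa_x$-$\bar H^x$-good: (i) by Lemma 5(b); (iii) by Lemma 5(a), as its size is $<\mu\le\kappa_x$; $\mathbb Q_x(h,\mathcal A)$ by Lemma 5(a), as its size is $\le\max(|\mathcal A|,\aleph_0)<\kappa_x$; and $\mathbb Q_y(h,\mathcal A)$ with $y\ne x$ by Lemma 10(2), whatever its size. Apply Lemma 6, Lemma 8 (note $M^x\in V$) and Lemma 7 with $d^x_\xi(n)=c_\xi(n)\bmod a_n^x$ $(\xi<\kappa_x)$, and then Lemma 3, to get $\operatorname{add}^*(\mathcal I_x)\le\kappa_x$.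

The whole forcing, the Cohen product followed by the iteration, is ccc. $\blacksquare$

## 10. Incomparable additivities, and how many values one model can have

**Corollary 1.** For any two distinct recursive $x,y\in2^\omega$, neither $\operatorname{add}^*(\mathcal I_x)\le\operatorname{add}^*(\mathcal I_y)$ nor the reverse inequality is provable in ZFC, and both cardinals can be strictly between $\operatorname{add}(\mathcal N)$ and $\mathfrak b$. In particular there are infinitely many pairwise distinct (as cardinal invariants) additivities of Borel P-ideals with recursive definitions.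

*Proof.* Apply Theorem B over a model of GCH with $K=\{x,y\}$, $\mu=\aleph_1$, $\lambda=\aleph_4$ and $\{\kappa_x,\kappa_y\}=\{\aleph_2,\aleph_3\}$ in either order. There are infinitely many recursive $x$, and $M^x$ is recursive when $x$ is. $\square$

**Corollary 2.** It is consistent relative to ZFC that $\aleph_1$ many analytic P-ideals have pairwise distinct additivities.

*Proof.* Start with GCH and distinct $x_\xi\in2^\omega$, $\xi<\omega_1$. Take $K=\{x_\xi:\xi<\omega_1\}$, $\kappa_{x_\xi}=\aleph_{\xi+2}$, $\mu=\aleph_1$, $\lambda=\aleph_{\omega_1+1}$ in Theorem B. All $\aleph_{\xi+2}$ are successor cardinals, hence regular, and $\lambda^{<\lambda}=\lambda$ by GCH, as $\lambda$ is a successor cardinal. $\square$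

**Corollary 3.** The existence of $\mathfrak c$ many pairwise distinct additivities of analytic, not countably generated P-ideals is equiconsistent with an inaccessible cardinal.

*Proof.* From an inaccessible: let $\lambda$ be inaccessible under GCH (pass to $L$ if necessary), and first add $\lambda$ Cohen reals. Then $\lambda=\mathfrak c=\lambda^{<\lambda}$, by Lemma 9(a), and $\lambda$ is still a regular limit cardinal, so there are $\lambda$ many regular uncountable cardinals below $\lambda$. Over this model apply Theorem B with $\mu=\aleph_1$, $|K|=\lambda$ and distinct regular uncountable $\kappa_x<\lambda$. In the resulting model $\mathfrak c=\lambda$, and the $\lambda$ many ideals $\mathcal I_x$, $x\in K$, have pairwise distinct additivities.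

Conversely, suppose there are $\mathfrak c$ many distinct additivities of such ideals. By Theorem C there are $\mathfrak c$ many infinite cardinals $\le\mathfrak b$. Write $\mathfrak b=\aleph_\gamma$. The infinite cardinals $\le\aleph_\gamma$ are the $\aleph_\beta$ with $\beta\le\gamma$, so $\gamma$ is infinite and
$$|\gamma|\ge\mathfrak c\ge\mathfrak b=\aleph_\gamma\ge|\gamma| .$$
Thus $|\gamma|=\aleph_\gamma=\mathfrak b=\mathfrak c$. Since also $\gamma\le\omega_\gamma$ for every ordinal, $\gamma=\aleph_\gamma$. So $\gamma$ is an uncountable cardinal, in particular a limit ordinal, and $\mathfrak b=\aleph_\gamma$ is a limit cardinal. As $\mathfrak b$ is regular, it is an uncountable regular limit cardinal. It remains one in $L$, where GCH makes it inaccessible. $\square$
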